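# Closed manifolds $M$ and metrics of finite volume with $-1\le K<0$ on $M\times\mathbb R$

## 1. Hadamard manifolds, their isometries, and nilpotent groups

All manifolds and Riemannian metrics are smooth. The condition $K<0$ is pointwise: every sectional curvature at every point is negative. No negative upper bound is assumed, so $K$ may tend to $0$ at infinity.

### 1.1. Spaces

**Definition (closed aspherical manifold).** A closed (compact, without boundary) connected manifold whose universal cover is contractible. The torus $T^n$ is an example, since its universal cover is $\mathbb R^n$. The sphere $S^n$ with $n\ge 2$ is not: it is its own universal cover and it is not contractible.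

**Definition (Hadamard manifold).** A complete simply connected Riemannian manifold $X$ with $K\le 0$. Examples are $\mathbb R^m$ and hyperbolic space $\mathbb H^m$. We use the following textbook facts.

* Cartan–Hadamard: $\exp_x:T_xX\to X$ is a diffeomorphism, so $X$ is contractible, and any two points are joined by a unique geodesic segment. The Jacobian of $\exp_x$ is at least $1$, so a ball in $X$ has at least the volume of the Euclidean ball of the same radius.
* If $c,c'$ are geodesics, then $t\mapsto d(c(t),c'(t))$ is convex.
* CAT(0) inequality: if $w$ is the midpoint of $[p,q]$, then $d(x,w)^2\le\frac12 d(x,p)^2+\frac12 d(x,q)^2-\frac14 d(p,q)^2$.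
* If $B\subset X$ is nonempty, closed and convex, the nearest-point projection $\pi_B:X\to B$ is well defined and 1-Lipschitz.
* A finite group of isometries of $X$ has a fixed point (Cartan).
* Flat strip theorem: two distinct geodesic lines at bounded distance from each other bound a flat strip. If $K<0$ there are no such pairs.

**Definition (boundary at infinity).** $\partial X$ is the set of unit-speed geodesic rays modulo bounded distance. For $x\in X$ and $\xi\in\partial X$ there is a unique ray from $x$ to $\xi$. With the cone topology, $X\cup\partial X$ is compact and metrizable, $\partial X$ is compact, and isometries extend to homeomorphisms. Two sequences in $X$ at bounded distance from each other have the same limits in $\partial X$. If $p_i\to\xi$, the segments $[x_0,p_i]$ converge, uniformly on bounded intervals, to the ray from $x_0$ to $\xi$. For $\mathbb R^m$ the boundary is the sphere of directions. For the upper half-space model of $\mathbb H^m$ it is $\mathbb R^{m-1}\cup\{\infty\}$.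

**Definition (Busemann function).** If $c$ is a ray to $\eta$, its Busemann function is $b(x)=\lim_{t\to\infty}(d(x,c(t))-t)$. It is convex and 1-Lipschitz. Two Busemann functions centered at the same $\eta$ differ by a constant. Hence along every unit-speed ray $c'$ to $\eta$ we have $b(c'(t))=b(c'(0))-t$. Let $b_\eta$ be the one with $b_\eta(x_0)=0$; then $b_\eta(x)$ is continuous in $(x,\eta)$. In $\mathbb R^m$ with direction $e$, $b(x)=-\langle x,e\rangle$. In the upper half-space, with height $y$ and $\eta=\infty$, $b=-\log y$ up to a constant.

### 1.2. Isometries

Let $\Gamma$ act on a Hadamard manifold $X$ with $K<0$ freely, properly discontinuously and by isometries. Then $\Gamma$ is torsion-free, because a finite subgroup has a fixed point.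

**Definition (displacement, axial, parabolic).** For $\gamma\in\Gamma$ put $d_\gamma(x)=d(x,\gamma x)$ and $|\gamma|=\inf_X d_\gamma$. The function $d_\gamma$ is continuous and convex, and $d_{g\gamma g^{-1}}(gx)=d_\gamma(x)$. An element $\gamma\neq1$ is **axial** if $|\gamma|$ is attained, and **parabolic** if it is not. An axial $\gamma$ has $|\gamma|>0$ by freeness and translates a geodesic line, its axis. Two axes of $\gamma$ are at bounded distance from each other, so by the flat strip theorem the axis is unique.

Example. In the upper half-space, a dilation $x\mapsto\lambda x$ with $\lambda>1$ is axial, with axis the vertical line over $0$. A horizontal translation by $v\ne0$ has displacement $2\operatorname{arcsinh}(|v|/2y)$ at height $y$. Its infimum $0$ is not attained, so it is parabolic. The definition of parabolic does not require $|\gamma|=0$, and we never assume it.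

**Definition (injectivity radius).** At the image in $X/\Gamma$ of $x\in X$, put $\operatorname{inj}=\frac12\min_{\gamma\ne1}d_\gamma(x)$ (and $\infty$ if $\Gamma=1$). If $\rho\le\operatorname{inj}$, then $B(x,\rho)$ maps injectively to $X/\Gamma$: if $y$ and $\gamma y$ both lie in $B(x,\rho)$ with $\gamma\neq 1$, then $d_\gamma(x)\le d(x,\gamma y)+d(\gamma y,\gamma x)<2\rho$, which is false. Example: for a lattice $\Lambda_0\subset\mathbb R^{m-1}$ of horizontal translations of the upper half-space, $\operatorname{inj}=\operatorname{arcsinh}(s/2y)$, where $s$ is the length of a shortest nonzero vector of $\Lambda_0$; it tends to $0$ as $y\to\infty$.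

**Fact 1.** *If $1\neq\alpha\in\Gamma$ preserves a geodesic line $\ell$, then $\alpha$ is axial with axis $\ell$.* Indeed $\alpha$ has no fixed point, so it acts on $\ell\cong\mathbb R$ as a translation. Since $\pi_\ell$ is 1-Lipschitz and commutes with $\alpha$, $d_\alpha(\pi_\ell x)\le d_\alpha(x)$. So $d_\alpha$, which is constant on $\ell$, attains its minimum there.

**Fact 2.** For elements of $\Gamma$:

* (a) An element $\ne1$ commuting with an axial element preserves its (unique) axis, so by Fact 1 it is axial with the same axis.
* (b) An element $\ne1$ commuting with a parabolic is parabolic. Otherwise (a) would make the parabolic element axial.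
* (c) If $g\ne1$, $k\ge1$ and $g^k$ is axial with axis $\ell$, then so is $g$, by (a), because $g$ commutes with $g^k$. If $g$ is axial with axis $\ell$, then so is $g^k$, because $g^k\ne1$ preserves $\ell$.
* (d) If $g$ is parabolic, so is $g^k$ for $k\ne0$, by (b).

**Fact 3.** *If $B$ is nonempty, closed and convex and $gB=B$, then $d_g(\pi_Bx)\le d_g(x)$ for all $x$.* Indeed $\pi_B$ is 1-Lipschitz and commutes with $g$.

### 1.3. Groups

**Definition (Hirsch length).** A polycyclic group $B$ has a series $B=B_0\trianglerighteq B_1\trianglerighteq\dots\trianglerighteq B_l=1$ with cyclic factors. The number of infinite factors does not depend on the series and is the Hirsch length $\operatorname{hl}(B)$. Finitely generated nilpotent groups are polycyclic, and their subgroups are again finitely generated nilpotent. Example: $\operatorname{hl}(\mathbb Z^d)=d$, and the integral Heisenberg group has Hirsch length $3$.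

**Definition (commensurable).** Subgroups $A,B$ of a group are commensurable if $A\cap B$ has finite index in both. In $\mathbb Z$, the subgroups $2\mathbb Z$ and $3\mathbb Z$ are commensurable. In $\mathbb Z^2$, the subgroups $\mathbb Z\times0$ and $0\times\mathbb Z$ are not.

**Fact 4.** *If $A\le B$ with $B$ polycyclic, then $\operatorname{hl}(A)\le\operatorname{hl}(B)$, with equality if and only if $[B:A]<\infty$.* The factor $(A\cap B_i)/(A\cap B_{i+1})$ embeds in $B_i/B_{i+1}$, which gives the inequality. If $[B:A]<\infty$, the image of $A\cap B_i$ in $B_i/B_{i+1}$ has finite index, so it is infinite whenever that factor is, and equality holds. Conversely, if equality holds, then for every $i$ with $B_i/B_{i+1}$ infinite the image of $A\cap B_i$ is infinite, so it always has finite index. Since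
$$[B_i:A\cap B_i]=[B_i:(A\cap B_i)B_{i+1}]\cdot[B_{i+1}:A\cap B_{i+1}],$$
descending induction on $i$ gives $[B:A]<\infty$.

**Fact 5 (Malcev).** A finitely generated torsion-free nilpotent group $G$ is the fundamental group of a closed aspherical manifold of dimension $\operatorname{hl}(G)$. Hence $H^{\operatorname{hl}(G)}(G;\mathbb Z/2)\cong\mathbb Z/2$. For $G=\mathbb Z^d$ the manifold is $T^d$.

**Fact 6 (unique roots).** *If $G$ is torsion-free nilpotent and $x^j=y^j$ with $j\ge1$, then $x=y$.* Induct on the class $c$. If $c\le1$ then $(xy^{-1})^j=1$, so $x=y$. If $c\ge2$, let $\gamma_i$ denote the lower central series and put $H=\langle y\rangle[G,G]$. Modulo $\gamma_3(G)$ the group $H$ is generated by $y$ and central elements, so it is abelian. Thus $\gamma_2(H)\subset\gamma_3(G)$, inductively $\gamma_i(H)\subset\gamma_{i+1}(G)$, and $H$ has class at most $c-1$. Now $xyx^{-1}\in H$ and $(xyx^{-1})^j=xy^jx^{-1}=x x^jx^{-1}=y^j$. By induction $xyx^{-1}=y$, so $x,y$ commute, $(xy^{-1})^j=1$ and $x=y$.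

## 2. Can both ends of $M\times\mathbb R$ have finite volume?

The manifold $M\times\mathbb R$ has two ends. The following question is posed in a document titled "Research Statement" (http://www.math.rice.edu/~yw22/RS.pdf).

*Does there exist a closed aspherical manifold $M^n$, $n\ge4$, such that $M\times\mathbb R$ admits a complete finite-volume Riemannian metric with sectional curvature in $[-1,0)$?*

The answer is no, in every dimension and without assuming $M$ aspherical.

**Theorem 1.** Let $M^n$ ($n\ge1$) be a closed connected manifold. Then $M\times\mathbb R$ carries no complete finite-volume Riemannian metric with $-1\le K<0$. More generally, no real line bundle over $M$ carries one.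

A nontrivial line bundle $E\to M$ reduces to the product. Its orientation double cover $M'\to M$ is closed and connected, and the pullback of $E$ to $M'$ is trivial. So $E$ has a two-fold cover diffeomorphic to $M'\times\mathbb R$. The lifted metric is complete, has twice the volume and has the same curvature bounds. (The open Möbius band over $S^1$ is covered by the cylinder in this way.)

**Warped products.** The first metrics to try are $dt^2+f(t)^2g_M$ with $f>0$. The planes containing $\partial_t$ have curvature $-f''/f$, so $K<0$ forces $f''>0$. A strictly convex function on $\mathbb R$ is nonconstant, so it tends to $+\infty$ at one end. The volume is $\operatorname{vol}(M)\int f^n\,dt$, so that end has infinite volume. For instance $f=e^t$ and $g_M$ flat on $T^n$ gives curvature $-1$ everywhere (put $y=e^{-t}$ in the upper half-space), a finite-volume cusp as $t\to-\infty$, and an end of infinite volume as $t\to+\infty$. We now look for a convexity argument that works for every metric.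

## 3. Two thin ends, and the case of an abelian fundamental group

We isolate what will be used about $M\times \mathbb R$.

**Setting (H).** $X$ is a Hadamard manifold of dimension $m\ge2$ with $-1\le K<0$, and $\Gamma$ acts freely, properly discontinuously and isometrically on $X$.

* (H1) There is a closed $\Gamma$-invariant $\tilde C\subset X$ with $\tilde C/\Gamma$ compact and $X\setminus\tilde C=U_+\sqcup U_-$, where $U_\pm$ are nonempty, open, connected and $\Gamma$-invariant.
* (H2) For each compact $L\subset X/\Gamma$ there are nonempty, open, connected, $\Gamma$-invariant, $\mathbb Z$-acyclic sets $W_\pm\subset U_\pm$ whose images in $X/\Gamma$ are disjoint from $L$.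
* (H3) For each $\delta>0$ the set $\{\operatorname{inj}\ge\delta\}\subset X/\Gamma$ lies in a compact set.

Example: the cusp $dt^2+e^{2t}g_{\mathrm{flat}}$ on $T^n\times\mathbb R$, with $\tilde C=\{t=0\}$, $U_\pm=\{\pm t>0\}$ and $W_\pm=\{\pm t>T\}$, satisfies (H1) and (H2). It fails (H3), because $\operatorname{inj}\to\infty$ as $t\to+\infty$.

**Proposition 2.** Setting (H) is impossible.

**Proof that Proposition 2 implies Theorem 1.** Suppose $M\times\mathbb R$ has a metric as in Theorem 1. Let $X=\widetilde M\times\mathbb R$ be the universal cover with the lifted metric, and let $\Gamma=\pi_1(M)$ act on the first factor; $m=n+1\ge2$. By Cartan–Hadamard $X$ is contractible, hence so is $\widetilde M$. Put $\tilde C=\widetilde M\times\{0\}$ and $U_\pm=\{\pm t>0\}$. Then $\tilde C/\Gamma\cong M$ is compact and (H1) holds. A compact $L\subset M\times\mathbb R$ lies in $\{|t|\le T\}$ for some $T>0$, and $W_\pm=\{\pm t>T\}\cong\widetilde M\times(0,\infty)$ are contractible, so (H2) holds.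

For (H3), suppose $\operatorname{inj}(x_i)\ge\delta$ and the $x_i$ leave every compact set. By completeness we can pass to a subsequence with pairwise distances larger than $\delta$. The balls of radius $\delta/2$ about the $x_i$ are then disjoint, and they are isometric to balls in $X$. Each has at least the volume of a Euclidean ball of radius $\delta/2$, so the total volume is infinite, a contradiction. $\square$

From now until the end of Section 8 we assume (H), and we aim for a contradiction. The set $\tilde C$ is nonempty, since $X$ is connected and $U_\pm$ are nonempty, open and disjoint. Fix a compact $K_0\subset\tilde C$ with $\Gamma K_0=\tilde C$; it exists because $\tilde C/\Gamma$ is compact and $\tilde C$ is locally compact. "$x_i\to\infty$" means that $x_i$ leaves every compact set of $X$. Put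
$$\delta_0=\inf\{d_\gamma(x):x\in\tilde C,\ \gamma\ne1\}>0.$$
This is positive: by conjugating we may take $x\in K_0$, where only finitely many $\gamma$ have $d_\gamma(x)\le1$ for some $x\in K_0$, and each $d_\gamma$ has a positive minimum on $K_0$.

**If $\gamma$ is short somewhere in $U_\pm$, it is short only in $U_\pm$.** Let $0<\varepsilon\le\delta_0$ and $\gamma\neq1$. The set $\{d_\gamma<\varepsilon\}$ is convex, hence connected, and misses $\tilde C$. So
$$x\in U_\pm,\ d_\gamma(x)<\varepsilon\quad\Longrightarrow\quad\{d_\gamma<\varepsilon\}\subset U_\pm.\tag{1}$$

**The case of abelian $\Gamma$.** This covers $M=T^n$. By (H2) and (H3) there are points $x_\pm\in U_\pm$ with $\operatorname{inj}<\delta_0/2$, so there are $\alpha,\beta\ne1$ with $d_\alpha(x_+)<\delta_0$ and $d_\beta(x_-)<\delta_0$. The set $B=\{d_\beta\le d_\beta(x_-)\}$ is closed and convex, and $B\subset U_-$ by (1). As $\alpha$ and $\beta$ commute, $\alpha B=B$. Let $p=\pi_B(x_+)$. By Fact 3, $d_\alpha(p)\le d_\alpha(x_+)<\delta_0$, so $p\in U_+$ by (1). But $p\in B\subset U_-$, a contradiction.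

**Where this stops for general $\Gamma$.** The argument needs one element short at the $+$ end that commutes with one element short at the $-$ end. The natural tool is the Margulis lemma: the elements short at one point $x$ generate a virtually nilpotent group $G_x$, and nilpotent groups have nontrivial centers. But $G_x$ only concerns one point, and by (1) all the short elements at $x$ belong to the same end. As $x$ moves, $G_x$ changes, and $G_x$ for $x$ in the $+$ end and $G_y$ for $y$ in the $-$ end are subgroups of $\Gamma$ with no evident relation. No commuting pair of opposite ends is in sight.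

The proof therefore has two halves. Sections 4 and 5 strengthen the algebraic statement: elements belonging to different ends cannot commute, and moreover one cannot commensurate an abelian group made of the other. Sections 6 to 8 force such an interaction by letting a nilpotent group of one end act on a simplicial complex built from the other end, and counting dimensions.

## 4. The sign of a parabolic element

For $\gamma$ parabolic let $m_\gamma=\inf_{\tilde C}d_\gamma$.

**Lemma 3.** $m_\gamma>|\gamma|$ for every parabolic $\gamma\in\Gamma$.

**Proof.** Suppose $y_i\in\tilde C$ with $d_\gamma(y_i)\to|\gamma|$. Choose $g_i\in\Gamma$ with $g_iy_i\in K_0$. The element $g_i\gamma g_i^{-1}$ moves the point $g_iy_i\in K_0$ by $d_\gamma(y_i)$, a bounded amount. By proper discontinuity only finitely many elements occur. Pass to a subsequence with $g_i\gamma g_i^{-1}=\gamma'$ constant and $g_iy_i\to y$. Then $d_{\gamma'}(y)=|\gamma|=|\gamma'|$, so $\gamma'$ is axial, and so is its conjugate $\gamma$. This is a contradiction. $\square$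

So $D(\gamma):=\{d_\gamma<m_\gamma\}$ is nonempty, convex and disjoint from $\tilde C$. It lies in exactly one of $U_+,U_-$.

**Definition (sign).** $\operatorname{sgn}\gamma\in\{+,-\}$ is the sign with $D(\gamma)\subset U_{\operatorname{sgn}\gamma}$. In the cusp example $d_\gamma=2\operatorname{arcsinh}(e^t|v|/2)$ increases with $t$, so $D(\gamma)=\{t<0\}$ and every $\gamma\ne1$ has sign $-$.

**Lemma 4.** Commuting parabolics have the same sign.

**Proof.** We repeat the abelian argument. Let $\alpha\beta=\beta\alpha$, choose $|\beta|<b<m_\beta$, and put $B=\{d_\beta\le b\}$. It is nonempty, closed, convex, $\alpha$-invariant, and contained in $D(\beta)$. For $x\in D(\alpha)$, Fact 3 gives $d_\alpha(\pi_Bx)\le d_\alpha(x)<m_\alpha$, so $\pi_Bx\in D(\alpha)\cap D(\beta)$. Hence the signs agree. $\square$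

In particular a parabolic and its nontrivial powers have the same sign. The next lemma replaces commuting by a geometric condition.

**Lemma 5.** Let $\alpha,\beta$ be parabolic, $x_i\in D(\alpha)$, $x_i'\in D(\beta)$, $R=\sup_id(x_i,x_i')<\infty$, and $x_i\to\infty$. Then $\operatorname{sgn}\alpha=\operatorname{sgn}\beta$. In particular this holds if $\alpha,\beta$ have a common fixed point $\xi\in\partial X$.

**Proof.** **Step 1: produce an element commuting with both.** Suppose the signs differ. Then $x_i$ and $x_i'$ lie in different sets $U_\pm$, so $[x_i,x_i']$ meets $\tilde C$ at some $q_i$. Since $d(q_i,x_i)\le R$ and $d(q_i,x'_i)\le R$, we have $q_i\to\infty$, $d_\alpha(q_i)\le m_\alpha+2R$ and $d_\beta(q_i)\le m_\beta+2R$. Choose $g_i\in\Gamma$ with $g_iq_i\in K_0$. The elements $g_i\alpha g_i^{-1}$ and $g_i\beta g_i^{-1}$ move a point of $K_0$ by a bounded amount, so after passing to a subsequence both are constant in $i$. Since $q_i\in g_i^{-1}K_0$ and $q_i\to\infty$, the $g_i$ take infinitely many values. So some $\gamma=g_j^{-1}g_i\ne1$; it commutes with $\alpha$ and with $\beta$. By Fact 2(b) it is parabolic, and Lemma 4 gives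 $\operatorname{sgn}\alpha=\operatorname{sgn}\gamma=\operatorname{sgn}\beta$, a contradiction.

**Step 2: the common fixed point.** Take rays $c,c'$ to $\xi$ starting in $D(\alpha)$, $D(\beta)$. Since $\alpha\xi=\xi$, the rays $c$ and $\alpha c$ are at bounded distance, so $t\mapsto d_\alpha(c(t))$ is bounded and convex, hence nonincreasing, and $c(t)\in D(\alpha)$ for all $t\geq 0$. Likewise $c'(t)\in D(\beta)$. Also $d(c(t),c'(t))$ is bounded and convex, so $d(c(t),c'(t))\le d(c(0),c'(0))$. Apply Step 1 to $x_i=c(i)$, $x_i'=c'(i)$. $\square$

## 5. Parabolics that commensurate an abelian group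

Section 8 will produce a parabolic $\alpha$ of one sign and an abelian group $Z$ of parabolics of the other sign such that $Z$ and $\alpha Z\alpha^{-1}$ are commensurable. If $Z=\langle z\rangle$ and $\alpha$ normalizes $Z$, then $\alpha^2$ commutes with $z$ and Lemma 4 suffices. In rank $2$ it no longer does. Suppose $Z\cong\mathbb Z^2$ and conjugation by $\alpha$ acts on $Z$ as $A=\begin{pmatrix}2&1\\1&1\end{pmatrix}$. The eigenvalues of $A^k$ are $\left(\frac{3\pm\sqrt5}2\right)^k\ne1$ for $k\ne0$, so no nontrivial power of $\alpha$ commutes with a nontrivial element of $Z$. Lemma 4 says nothing about $\alpha$ and $Z$ directly, so we aim at Lemma 5. The tool is a convex function invariant under $\alpha$ and $Z$ up to constants, obtained by averaging Busemann functions. First we need a rigidity property of a single Busemann function.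

**Lemma 6.** Let $b$ be a Busemann function centered at $\eta\in\partial X$, and let $\sigma$ be a unit-speed geodesic segment from $u$ to $v$, $u\ne v$, on which $b$ is affine. Then $v$ lies on the ray from $u$ to $\eta$, or $u$ lies on the ray from $v$ to $\eta$.

Example: in the upper half-space, $b=-\log y$ is affine on vertical segments. On a semicircle $y=\rho/\cosh s$ it is $\log\cosh s+\text{const}$, which is strictly convex. In $\mathbb R^m$ the function $b$ is affine on every segment, so the lemma uses $K<0$.

**Proof.** Let $c$ be a ray to $\eta$; up to a constant, $b=\lim f_t$ with $f_t=d(\cdot,c(t))-t$. The closed 1-neighborhood of $\sigma$ is compact, so $K\le-\kappa_0$ there for some $\kappa_0>0$. Take $t$ so large that $d(\sigma,c(t))\ge1$.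

**Step 1: a lower bound for the Hessian of $f_t$, independent of $t$.** Let $x\in\sigma$, $p=c(t)$, $L=d(x,p)\ge1$, and let $v_0$ be a unit vector at $x$ orthogonal to $\operatorname{grad}f_t$. Choose a curve $x_s$ with velocity $v_0$ at $x_0=x$ in the sphere of radius $L$ about $p$. Let $e_s:[0,L]\to X$ be the unit-speed segment from $x_s$ to $p$, write $e=e_0$, and let $J$ be the variation field. It is a Jacobi field along $e$ with $J(0)=v_0$, $J(L)=0$. Since $\langle J,e'\rangle$ is affine and vanishes at both ends, $J\perp e'$. As $\operatorname{grad}f_t(x_s)=-e_s'(0)$, we get $\nabla_{v_0}\operatorname{grad}f_t=-J'(0)$, that is,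
$$\operatorname{Hess}f_t(v_0,v_0)=-\langle J'(0),J(0)\rangle=-\tfrac12\phi'(0),\qquad\phi=|J|^2.$$
The Jacobi equation gives
$$\phi''=2|J'|^2-2\langle R(J,e')e',J\rangle\ge0 .$$
So $\phi$ is convex, nonnegative, and $\phi(L)=0$. Hence $\phi$ is nonincreasing. For $s\in[0,1]$ the point $e(s)$ is within distance $1$ of $\sigma$, so $\phi''\ge2\kappa_0\phi$ on $[0,1]$. There are two cases.

* If $\phi\ge\frac12$ on $[0,1]$, then $\phi''\ge\kappa_0$ there, so $\phi'(0)\le\phi'(1)-\kappa_0\le-\kappa_0$.
* Otherwise $\phi(s)<\frac12$ for some $s\in(0,1]$. By convexity $\phi'(0)\le(\phi(s)-\phi(0))/s<-\frac1{2s}\le-\frac12$, using $\phi(0)=1$.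

So $\operatorname{Hess}f_t(v_0,v_0)\ge\kappa:=\frac12\min(\kappa_0,\frac12)>0$.

**Step 2: a differential inequality along $\sigma$.** Let $\psi_t=f_t\circ\sigma$. Since $|\operatorname{grad}f_t|=1$, $\operatorname{Hess}f_t(\operatorname{grad}f_t,\cdot)=0$. Decompose $\sigma'=\psi_t'\operatorname{grad}f_t+w$ with $w\perp\operatorname{grad}f_t$ and $|w|^2=1-(\psi_t')^2$. Step 1 gives
$$\psi_t''=\operatorname{Hess}f_t(w,w)\ge\kappa\,(1-(\psi_t')^2).\tag{2}$$

**Step 3: pass to the limit to find the slope of $b$ on $\sigma$.** The convex functions $\psi_t$ converge pointwise to the affine function $b\circ\sigma$ (up to a constant), of slope $a$ say. Hence $\psi_t'\to a$ pointwise in the interior, and $|\psi_t'|\le1$. Integrate (2) over an interior interval $[s_1,s_2]$ with $s_1<s_2$ and let $t\to\infty$. The left side is $\psi_t'(s_2)-\psi_t'(s_1)\to0$, so by dominated convergence $0\ge\kappa(1-a^2)(s_2-s_1)$. As $b$ is 1-Lipschitz, $|a|\le1$. So $a=\pm1$.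

**Step 4: conclude.** Exchanging $u,v$ if necessary, $a=-1$, that is, $b(v)=b(u)-d(u,v)$. Let $y$ be a point on the ray from $v$ to $\eta$. Then $b(y)=b(v)-d(v,y)$, so $d(u,y)\ge b(u)-b(y)=d(u,v)+d(v,y)$. Hence $\sigma$ followed by the ray from $v$ to $\eta$ is a geodesic ray to $\eta$. It is the ray from $u$ to $\eta$, and it contains $v$. $\square$

**Lemma 7.** Let $Z\le\Gamma$ be a nontrivial finitely generated abelian group whose nontrivial elements are parabolic; they have a common sign $\operatorname{sgn}Z$ by Lemma 4. Let $\alpha\in\Gamma$ be parabolic with $Z\cap\alpha Z\alpha^{-1}$ of finite index in $Z$ and in $\alpha Z\alpha^{-1}$. Then $\operatorname{sgn}\alpha=\operatorname{sgn}Z$.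

**Proof.** Suppose not. Let $P=\langle\alpha,Z\rangle$ and fix $x_0\in X$. Write $Z^k=\{z^k:z\in Z\}$, a subgroup of $Z$, infinite because $Z$ is torsion-free and nontrivial.

**Step 1: find a compact set $\Lambda\subset\partial X$ fixed pointwise by $Z$ and preserved by $\alpha$.** Let $E_k\subset\partial X$ be the set of accumulation points at infinity of $Z^kx_0$. It is nonempty, since $Z^k$ is infinite and acts properly discontinuously and $X\cup\partial X$ is compact. It is closed, hence compact, and it does not depend on $x_0$, since changing $x_0$ moves orbit points by a bounded amount. If $k\mid k'$ then $E_{k'}\subset E_k$. So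
$$\Lambda=\bigcap_kE_{k!}=\bigcap_kE_k$$
is a nested intersection of nonempty compact sets, hence nonempty and compact.

The group $Z$ fixes $\Lambda$ pointwise: if $z_ix_0\to\eta$ with $z_i\in Z$ and $w\in Z$, then $w\eta=\lim wz_ix_0=\lim z_iwx_0=\eta$, by independence of the base point along the sequence.

Next, $\alpha\Lambda=\Lambda$. Conjugating the hypothesis by $\alpha^{-1}$, $Z\cap\alpha^{-1}Z\alpha$ has finite index $j$ in the abelian group $Z$. So $z^j\in\alpha^{-1}Z\alpha$, that is, $\alpha z^j\alpha^{-1}\in Z$, for all $z\in Z$. Hence $\alpha z^{jk}\alpha^{-1}=(\alpha z^j\alpha^{-1})^k\in Z^k$, so $\alpha Z^{jk}\alpha^{-1}\subset Z^k$. From $\alpha zx_0=(\alpha z\alpha^{-1})(\alpha x_0)$ and independence of the base point, $\alpha E_{jk}\subset E_k$. Thus $\alpha\Lambda\subset E_k$ for all $k$, so $\alpha\Lambda\subset\Lambda$. Since $Z\cap\alpha Z\alpha^{-1}$ has finite index in $Z$, the same argument applies to $\alpha^{-1}$, so $\alpha^{-1}\Lambda\subset\Lambda$.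

**Step 2: average Busemann functions to get a convex function that $P$ preserves up to constants.** The map $\alpha$ may have no fixed point in $\Lambda$. By the Krylov–Bogolyubov theorem there is an $\alpha$-invariant Borel probability measure $\nu$ on the compact metrizable space $\Lambda$. Put
$$h=\int_\Lambda b_\eta\,d\nu(\eta).$$
It is convex and 1-Lipschitz. For $g\in\Gamma$, the function $x\mapsto b_\eta(g^{-1}x)$ is a Busemann function at $g\eta$ that vanishes at $gx_0$, so
$$b_\eta(g^{-1}x)=b_{g\eta}(x)-b_{g\eta}(gx_0).$$
Integrate over $\eta$. If $g\in Z$ then $g\eta=\eta$; if $g=\alpha^{\pm1}$ then $\int b_{g\eta}(x)\,d\nu=\int b_\eta(x)\,d\nu$ by invariance. In both cases $h\circ g^{-1}-h$ is constant. The elements $g$ for which $h\circ g-h$ is constant form a group, so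
$$h\circ g=h+\tau(g),\qquad \tau(g)\in\mathbb R,\quad g\in P.\tag{3}$$

**Step 3: $h$ has no minimum.** Suppose its minimum set $C$ is nonempty. It is closed and convex. As $h\circ g$ and $h$ have the same minimum, all $\tau(g)=0$ and $C$ is $P$-invariant. Let $w$ be the midpoint of $u,v\in C$. Since $h(u)=h(v)=h(w)$,
$$\int_\Lambda\left(\tfrac12b_\eta(u)+\tfrac12b_\eta(v)-b_\eta(w)\right)d\nu(\eta)=0 .$$
The integrand is nonnegative and continuous in $\eta$, so it vanishes on $\operatorname{supp}\nu$, which is nonempty. Fix $\eta\in\operatorname{supp}\nu$. Then $b_\eta$ has the midpoint property for all pairs in the convex set $C$, so by continuity it is affine on every geodesic segment in $C$.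

Let $x\in C$ and $1\ne z\in Z$. Then $zx\in C$ and $zx\ne x$. By Lemma 6, $zx$ lies on the ray from $x$ to $\eta$, or $x$ lies on the ray from $zx$ to $\eta$. In the second case apply $z^{-1}$, which fixes $\eta$: then $z^{-1}x$ lies on the ray from $x$ to $\eta$. So, replacing $z$ by $z^{-1}$ if necessary, $zx$ lies on the ray $c$ from $x$ to $\eta$. As $z\eta=\eta$, $zc$ is the ray from $zx$ to $\eta$, a subray of $c$. Hence $c\subset z^{-1}c\subset z^{-2}c\subset\cdots$, and $z^{-i}c$ starts at distance $i\,d(x,zx)$ before $x$. The union $\bigcup_{i\ge0}z^{-i}c$ is a geodesic line preserved by $z$. By Fact 1 $z$ is axial, a contradiction.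

**Step 4 (case $\tau=0$): push points to infinity with sublevel sets.** For $s>\inf h$ (where $\inf h$ may be $-\infty$) the sets $C_s=\{h\le s\}$ are nonempty, closed, convex and $P$-invariant, and $\bigcap_{s>\inf h}C_s=\emptyset$ by Step 3. Take $1\ne z\in Z$, $x\in D(\alpha)$, $x'\in D(z)$ and $s_i\downarrow\inf h$ with $s_i>\inf h$. Let $x_i,x_i'$ be the projections of $x,x'$ to $C_{s_i}$. By Fact 3, $x_i\in D(\alpha)$ and $x_i'\in D(z)$, and $d(x_i,x_i')\le d(x,x')$. If $x_i\not\to\infty$, the sequence has an accumulation point in $X$, which lies in every $C_s$; this is impossible. So $x_i\to\infty$, and Lemma 5 gives $\operatorname{sgn}\alpha=\operatorname{sgn}z=\operatorname{sgn}Z$, a contradiction.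

**Step 5 (case $\tau\ne0$): the direction of steepest descent of $h$.** Choose $g\in P$ with $\tau(g)<0$, replacing $g$ by $g^{-1}$ if necessary. For $\xi\in\partial X$ let $c_\xi$ be the ray from $x_0$ to $\xi$, and put
$$h_\infty(\xi)=\lim_{t\to\infty}\frac{h(c_\xi(t))-h(x_0)}t=\sup_{t>0}\frac{h(c_\xi(t))-h(x_0)}t .$$
By convexity the quotient is nondecreasing in $t$, and it is at most $1$ in absolute value. As a supremum of continuous functions of $\xi$, $h_\infty$ is lower semicontinuous, so it attains its minimum on the compact space $\partial X$. Call the minimum $-a$.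

*The minimum is negative.* Let $L_i=d(x_0,g^ix_0)$. Then $L_i\le i\,d_g(x_0)$. Since $h(g^ix_0)=h(x_0)+i\tau(g)$ and $h$ is 1-Lipschitz, $L_i\ge i|\tau(g)|\to\infty$. By convexity the difference quotients of $h$ from $x_0$ along $[x_0,g^ix_0]$ are at most $i\tau(g)/L_i\le\tau(g)/d_g(x_0)$. A subsequence of these segments converges to a ray from $x_0$ with the same bound, so $-a\le\tau(g)/d_g(x_0)<0$.

*The minimizer is unique.* Suppose $\xi_1\ne\xi_2$ are minimizers with rays $c_1,c_2$ from $x_0$. Put $\delta=d(c_1(1),c_2(1))>0$, and let $w_t$ be the midpoint of $c_1(t),c_2(t)$. Since $h_\infty$ is a supremum, $h(c_i(t))-h(x_0)\le-at$, and by convexity $h(w_t)-h(x_0)\le-at$. As $h$ is 1-Lipschitz, $d(x_0,w_t)\ge at$. For $t\ge1$ convexity gives $d(c_1(t),c_2(t))\ge t\delta$, and the CAT(0) inequality gives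
$$at\le d(x_0,w_t)\le t\sqrt{1-\delta^2/4}.$$
In particular $\delta<2$. So the difference quotient of $h$ from $x_0$ to $w_t$ is at most $-a/\sqrt{1-\delta^2/4}$, and by convexity so are the quotients along $[x_0,w_t]$. As $d(x_0,w_t)\to\infty$, a limit ray of these segments has $h_\infty\le-a/\sqrt{1-\delta^2/4}<-a$, a contradiction.

*The minimizer is fixed by $P$.* Two rays to $\xi$ stay at bounded distance and $h$ is Lipschitz, so $h_\infty(\xi)$ may be computed as $\lim h(c(t))/t$ along any ray $c$ to $\xi$. For $g'\in P$ the ray $g'c_\xi$ goes to $g'\xi$ and $h(g'c_\xi(t))=h(c_\xi(t))+\tau(g')$, so $h_\infty(g'\xi)=h_\infty(\xi)$. Hence $P$ fixes the unique minimizer. So $\alpha$ and any $1\ne z\in Z$ have a common fixed point in $\partial X$, and Lemma 5 gives $\operatorname{sgn}\alpha=\operatorname{sgn}z=\operatorname{sgn} Z$, a contradiction. $\square$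

## 6. Short elements and the Margulis lemma

**Margulis lemma** (Ballmann–Gromov–Schroeder, *Manifolds of Nonpositive Curvature*, §8). There are $\mu>0$ and $I\in\mathbb N$ depending only on $m$ such that, for every $m$-dimensional Hadamard manifold with $-1\le K\le0$, every discrete group $\Gamma$ of isometries and every point $x$, the group generated by $\{\gamma\in\Gamma:d_\gamma(x)\le\mu\}$ has a nilpotent subgroup of index at most $I$.

Put $\varepsilon=\min(\mu,\delta_0)$, $k=I!$, and
$$\Gamma_\varepsilon(x)=\{\gamma\ne1:d_\gamma(x)<\varepsilon\},\qquad G_x=\langle\Gamma_\varepsilon(x)\rangle .$$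
Intersecting with the nilpotent subgroup from the Margulis lemma, $G_x$ has a nilpotent subgroup $H_x$ of index at most $I$. For $g\in G_x$ two of the $I+1$ cosets $g^iH_x$, $0\le i\le I$, coincide, so $g^j\in H_x$ for some $1\le j\le I$, and therefore
$$g^k\in H_x\quad\text{for all }g\in G_x.\tag{4}$$
In the cusp example with $\Gamma=\mathbb Z^n$, the group $G_x$ is the subgroup generated by the translations moving $x$ less than $\varepsilon$; far out in the cusp it is all of $\mathbb Z^n$.

By (H3) the set $\{\operatorname{inj}\ge\varepsilon/2\}$ lies in a compact set. By (H2) choose $W_\pm$ whose images miss it. From now on $W_\pm$ is fixed, and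
$$\Gamma_\varepsilon(x)\ne\emptyset\quad\text{for all }x\in W_+\cup W_-.$$
If $x\in W_\pm$ and $\gamma\in\Gamma_\varepsilon(x)$, then $\{d_\gamma<\varepsilon\}\subset U_\pm$ by (1). If moreover $\gamma$ is parabolic, then $|\gamma|<\varepsilon\le\delta_0\le m_\gamma$, so $\emptyset\ne\{d_\gamma<\varepsilon\}\subset D(\gamma)$ and $\operatorname{sgn}\gamma=\pm$.

**Lemma 8.** For $x\in W_\pm$ all nontrivial elements of $G_x$ are parabolic of sign $\pm$.

**Proof.** **Step 1: in $G_x$, either all nontrivial elements are parabolic or all are axial with one common axis.** Suppose $1\ne a\in G_x$ is axial. By Fact 2(c) and (4), $a^k\in H_x\setminus1$ is axial, with axis $\ell$ say. Let $c\ne1$ be central in the nontrivial nilpotent group $H_x$. By Fact 2(a) $c$ is axial with axis $\ell$, and then so is every nontrivial element of $H_x$. For $1\ne g\in G_x$, $g^k\in H_x\setminus1$ has axis $\ell$, so by Fact 2(c) $g$ does too.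

**Step 2: the axial type does not occur.** If $\gamma\in\Gamma_\varepsilon(x)$, then $\gamma\in\Gamma_\varepsilon(y)$ for $y$ near $x$, so $\gamma\in G_x\cap G_y$ determines the type of both groups, and in the axial case their axis. Thus the type and the axis are locally constant on $W_\pm$, hence constant by connectedness. Suppose that $W_-$ is of axial type with axis $\ell$ (the case of $W_+$ is identical). For $g\in\Gamma$ and $x\in W_-$ we have $gx\in W_-$ and $G_{gx}=gG_xg^{-1}$, with axis $g\ell$. So $g\ell=\ell$ for all $g\in\Gamma$. By Fact 1 every nontrivial element of $\Gamma$ is axial with axis $\ell$. Now take $x\in W_\pm$, for either sign, and $\gamma\in\Gamma_\varepsilon(x)$. On $\ell$ we have $d_\gamma=|\gamma|<\varepsilon$, so $\ell\subset\{d_\gamma<\varepsilon\}\subset U_\pm$. Thus $\ell\subset U_+\cap U_-=\emptyset$, a contradiction.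

**Step 3: the signs.** So all nontrivial elements of $G_x$ are parabolic, and elements of $\Gamma_\varepsilon(x)$ have sign $\pm$. Let $\gamma\in\Gamma_\varepsilon(x)$ and let $c\ne1$ be central in $H_x$. The elements $c$ and $\gamma^k\in H_x$ commute, so by Lemma 4 $\operatorname{sgn}c=\operatorname{sgn}\gamma^k=\operatorname{sgn}\gamma=\pm$. For $1\ne g\in G_x$, in the same way $\operatorname{sgn}g=\operatorname{sgn}g^k=\operatorname{sgn}c=\pm$. $\square$

## 7. A complex of commensurability classes for each end

We now record how the groups $G_x$ change with $x$. Fix a sign $\pm$. For a finite nonempty $F\subset\Gamma\setminus1$ put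
$$A_F=\{x\in W_\pm:d_\gamma(x)<\varepsilon\ \ \forall\gamma\in F\},\qquad N_F=\langle\gamma^k:\gamma\in F\rangle,$$
and consider only $F$ with $A_F\ne\emptyset$. For $x\in A_F$, (4) gives $N_F\subset H_x\subset G_x$. So $N_F$ is a nontrivial, finitely generated, torsion-free nilpotent group, and by Lemma 8 its nontrivial elements are parabolic of sign $\pm$. Taking powers has removed the "virtually".

**The number $r_\pm$.** The quotient $X/N_F$ is an $m$-manifold with contractible universal cover and fundamental group $N_F$, so $H^q(N_F;\mathbb Z/2)=0$ for $q>m$. By Fact 5, $\operatorname{hl}(N_F)\le m$. Let $r_\pm\ge1$ be the maximum of $\operatorname{hl}(N_F)$ over all such $F$ for the given sign; such $F$ exist, because $\Gamma_\varepsilon(x)\ne\emptyset$ for $x\in W_\pm$.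

**Definition (the poset $Q_\pm$).** $Q_\pm$ is the set of commensurability classes $[N_F]$, ordered by $[A]\le[B]$ if $A\cap B$ has finite index in $A$. Its order complex $|Q_\pm|$ has one simplex for each finite nonempty chain. As an illustration of the order, among subgroups of $\mathbb Z^2$ we have $[2\mathbb Z\times0]=[\mathbb Z\times0]<[\mathbb Z^2]$.

**Lemma 9.** The order is well defined and is a partial order, and $\dim|Q_\pm|\le r_\pm-1$.

**Proof.** **Step 1: well defined.** Let $A'$ be commensurable to $A$ and $B'$ to $B$, and let $A\cap B$ have finite index in $A$. Then $A\cap A'\cap B$ has finite index in $A\cap A'$, hence in $A'$. Also $A\cap A'\cap B\cap B'$ has finite index in $A\cap A'\cap B$, because $B\cap B'$ has finite index in $B$. So $A'\cap B'$ has finite index in $A'$.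

**Step 2: partial order.** Reflexivity is clear, and antisymmetry is the definition of commensurability. If $A\cap B$ has finite index in $A$ and $B\cap C$ in $B$, then $A\cap B\cap C$ has finite index in $A\cap B$, hence in $A$; so $[A]\le[C]$. (Steps 1 and 2 apply to any subgroups; transitivity shows in particular that commensurability is an equivalence relation. Step 1 does not use this.)

**Step 3: dimension.** If $[A]\le[B]$, Fact 4 gives $\operatorname{hl}(A)=\operatorname{hl}(A\cap B)\le\operatorname{hl}(B)$, so $\operatorname{hl}$ depends only on the class. If equality holds, $A\cap B$ has finite index in $B$, so $[A]=[B]$. Thus $\operatorname{hl}$ increases strictly along strict chains, with values in $\{1,\dots,r_\pm\}$. A chain has at most $r_\pm$ elements. $\square$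

**The action of $\Gamma$.** Since $W_\pm$ is $\Gamma$-invariant, $gA_F=A_{gFg^{-1}}$ and $gN_Fg^{-1}=N_{gFg^{-1}}$. So $\Gamma$ acts on $Q_\pm$ by conjugation, preserving the order. If $g$ maps a simplex to itself, it fixes its vertices, because an order-preserving bijection of a finite chain is the identity.

**A continuous $\Gamma$-map $f:W_\pm\to|Q_\pm|$.** This map links the topology of the end to the complex. For $\gamma\ne1$ let $A_\gamma=\{x\in W_\pm:d_\gamma(x)<\varepsilon\}$. The nonempty sets $A_\gamma$ form an open cover of $W_\pm$, because $\Gamma_\varepsilon(x)\ne\emptyset$. The cover is locally finite by proper discontinuity, and $gA_\gamma=A_{g\gamma g^{-1}}$. The simplices of its nerve are the sets $F$ with $A_F\ne\emptyset$. The functions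
$$\lambda_\gamma(x)=\frac{\max(0,\varepsilon-d_\gamma(x))}{\sum_{\beta\ne1}\max(0,\varepsilon-d_\beta(x))}$$
form a partition of unity with $\lambda_{g\gamma g^{-1}}(gx)=\lambda_\gamma(x)$. They define the barycentric coordinates of a map from $W_\pm$ to the nerve. It is continuous, since locally it takes values in a finite subcomplex, and it is $\Gamma$-equivariant. Next, $F\subset F'$ implies $N_F\subset N_{F'}$ and $[N_F]\le[N_{F'}]$. So $F\mapsto[N_F]$ is an order-preserving equivariant map from the face poset of the nerve to $Q_\pm$, and it induces a simplicial $\Gamma$-map from the barycentric subdivision of the nerve to $|Q_\pm|$. Let $f$ be the composite.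

## 8. A nilpotent group of one end acting on the complex of the other

Exchanging the signs if necessary, assume $r:=r_+\ge r_-$. Choose $G=N_F$ on the $+$ side with $\operatorname{hl}(G)=r$, and let $Y=|Q_-|$. By Lemma 9, $\dim Y\le r_--1\le r-1$.

If $r_-=1$ the next lemma is immediate. Then $Y$ is a discrete set, $W_-$ is connected, so the equivariant map $f:W_-\to Y$ is constant and its value is a vertex fixed by all of $\Gamma$. In general we compare the dimension of $Y$ with the cohomology of $G$.

**Lemma 10.** Some $1\ne\alpha\in G$ fixes a vertex of $Y$.

**Proof.** Suppose not.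

**Step 1: the chain complexes of $Y$ are free over $\mathbb ZG$.** If $g\in G$ maps a simplex of $Y$ to itself, it fixes the vertices, so $g=1$. If $g$ fixes a point of $Y$, it preserves the simplex containing this point in its interior, so again $g=1$. Hence $G$ acts freely on the set of simplices of $Y$ and on $Y$. Let $C_*(Y)$ be the simplicial chain complex, each simplex oriented by the order of its vertices, which $G$ preserves. Let $S_*(Y)$ be the singular chain complex. Both are complexes of free $\mathbb ZG$-modules.

**Step 2: a chain map from singular to simplicial chains.** The natural inclusion $i:C_*(Y)\to S_*(Y)$ is $G$-equivariant, preserves augmentations and induces an isomorphism on homology. A quasi-isomorphism between nonnegative complexes of free $\mathbb ZG$-modules has a $\mathbb ZG$-chain homotopy inverse; call it $q:S_*(Y)\to C_*(Y)$. It preserves augmentations: in degree $0$, $iq-\mathrm{id}$ takes values in boundaries, which have augmentation $0$, and $i$ preserves augmentations.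

**Step 3: factor the identity of $H^r(G;\mathbb Z/2)$ through a zero group.** Since $W_-$ is acyclic and $G$ acts freely on it, $S_*(W_-)$ is a free $\mathbb ZG$-resolution of $\mathbb Z$. The map $f:W_-\to Y$ followed by $q$ gives an augmentation-preserving $\mathbb ZG$-chain map
$$S_*(W_-)\to S_*(Y)\to C_*(Y).$$
Since $C_*(Y)$ is free and $S_*(W_-)$ is a resolution, there is an augmentation-preserving $\mathbb ZG$-chain map $C_*(Y)\to S_*(W_-)$, constructed degree by degree. The composite $S_*(W_-)\to C_*(Y)\to S_*(W_-)$ is an augmentation-preserving self-map of a free resolution, so it is chain homotopic to the identity. Apply $\operatorname{Hom}_G(\cdot,\mathbb Z/2)$ and take cohomology in degree $r$: the identity of $H^r(G;\mathbb Z/2)$ factors through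
$$H^r(\operatorname{Hom}_G(C_*(Y),\mathbb Z/2))=0,$$
which vanishes because $C_r(Y)=0$. But $H^r(G;\mathbb Z/2)\cong\mathbb Z/2$ by Fact 5. This is a contradiction. $\square$

**Proof of Proposition 2.** **Step 1: what the fixed vertex means.** Lemma 10 gives $1\ne\alpha\in G$, which is parabolic with $\operatorname{sgn}\alpha=+$, and a group $B=N_{F'}$ on the $-$ side such that $B_1:=\alpha B\alpha^{-1}$ is commensurable to $B$. Write $Z(\cdot)$ for centers and let $Z=Z(B)$. As $B$ is nontrivial, finitely generated and nilpotent, $Z\ne1$ is a finitely generated abelian group. Its nontrivial elements are parabolic of sign $-$. Also $Z(B_1)=\alpha Z\alpha^{-1}$.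

**Step 2: pass from $B$ to its center.** Put $B_2=B\cap B_1$, of finite index in $B$ and in $B_1$. We claim $Z(B_2)=Z(B)\cap B_2$. Let $x\in Z(B_2)$ and $y\in B$. Then $y^j\in B_2$ for some $j\ge1$, so $x$ commutes with $y^j$ and $(xyx^{-1})^j=y^j$. By Fact 6, $xyx^{-1}=y$. So $x\in Z(B)$; the other inclusion is clear. Hence $Z(B_2)$ has finite index in $Z(B)=Z$. Likewise $Z(B_2)=Z(B_1)\cap B_2$ has finite index in $Z(B_1)=\alpha Z\alpha^{-1}$. As $Z(B_2)\subset Z\cap\alpha Z\alpha^{-1}$, the group $Z\cap\alpha Z\alpha^{-1}$ has finite index in $Z$ and in $\alpha Z\alpha^{-1}$.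

**Step 3: contradiction.** Lemma 7 gives $+=\operatorname{sgn}\alpha=\operatorname{sgn}Z=-$, which is absurd. So Setting (H) is impossible. $\square$

By Section 3, Theorem 1 follows. There is no closed aspherical manifold $M^n$, for $n\ge4$ or for any $n\ge1$, such that $M\times\mathbb R$ admits a complete finite-volume Riemannian metric with sectional curvature in $[-1,0)$. The hypothesis $K<0$, as opposed to $K\le0$, was used for the uniqueness of axes (Section 1.2) and in Lemma 6.

## 9. Fundamental groups that are virtually Poincaré duality groups of codimension one

Proposition 2 was stated in Setting (H) so that it also yields the following supplement, which is not needed for Theorem 1.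

**Definition ($PD_d$ group).** A group $\Gamma$ for which $\mathbb Z$ has a finite-length resolution by finitely generated projective $\mathbb Z\Gamma$-modules, and $H^q(\Gamma;\mathbb Z\Gamma)$ is $\mathbb Z$ for $q=d$ and $0$ for $q\ne d$. It is virtually $PD_d$ if some subgroup of finite index is $PD_d$. Example: the fundamental group of a closed aspherical $d$-manifold, such as $\mathbb Z^d$, is $PD_d$.

**Theorem 11.** Let $N^m$ ($m\ge2$) be a complete finite-volume manifold with $-1\le K<0$. Then $\pi_1(N)$ is not virtually a Poincaré duality group of dimension $m-1$.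

The proof uses one additional result, a theorem of Gromov (*Manifolds of negative curvature*, J. Differential Geom. 13 (1978)): a complete finite-volume manifold with $-1\le K<0$ is diffeomorphic to the interior of a compact manifold with (possibly empty) boundary.

**Proof.** **Step 1: reduce to a noncompact $N$ with a $PD_{m-1}$ group.** Suppose the contrary. A finite cover still has finite volume and the same curvature bounds, so we may assume that $\Gamma=\pi_1(N)$ is $PD_{m-1}$. If $N$ were compact, its universal cover $X$ would give $H^m(\Gamma;\mathbb Z\Gamma)\cong H^m_c(X)\cong\mathbb Z\ne0$, which is false for a $PD_{m-1}$ group. So $N$ is noncompact, and by Gromov's theorem $N=\operatorname{int}V$ with $V$ compact and $\partial V\ne\emptyset$.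

**Step 2: the boundary of the universal cover has exactly two components, both acyclic.** The universal cover $\widetilde V$ is contractible, like its interior, and it is orientable, being simply connected. The exact sequence of the pair, Poincaré–Lefschetz duality, and the free cocompact action of $\Gamma$ on $\widetilde V$ give
$$\tilde H_j(\partial\widetilde V)\cong H_{j+1}(\widetilde V,\partial\widetilde V)\cong H_c^{m-1-j}(\widetilde V)\cong H^{m-1-j}(\Gamma;\mathbb Z\Gamma).$$
This is $\mathbb Z$ for $j=0$ and $0$ otherwise. So $\partial\widetilde V$ has exactly two components $\partial_\pm$, and both are acyclic. Passing to a subgroup of index at most $2$ and the corresponding cover (for which we keep the notation $\Gamma$, $N$, $V$), $\Gamma$ preserves each of them.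

**Step 3: verify Setting (H).** Let $\theta:\partial V\times[0,1)\to V$ be a collar, with lift $\tilde\theta$ to $\partial\widetilde V\times[0,1)$. Put $X=\operatorname{int}\widetilde V$ with the lifted metric, a Hadamard manifold with $-1\le K<0$. Let $\tilde C$ be the preimage of the compact set $V\setminus\theta(\partial V\times[0,\frac12))$, and
$$U_\pm=\tilde\theta(\partial_\pm\times(0,\tfrac12)),\qquad W_\pm=\tilde\theta(\partial_\pm\times(0,t))\quad\text{with } 0<t<\tfrac12 \text{ small}.$$
Then $X\setminus\tilde C=U_+\sqcup U_-$ with $U_\pm$ nonempty, open, connected and $\Gamma$-invariant, which is (H1). The sets $W_\pm$ are nonempty, open, connected, $\Gamma$-invariant and homotopy equivalent to $\partial_\pm$, hence acyclic. A compact $L\subset N=\operatorname{int}V$ is disjoint from $\theta(\partial V\times(0,t))$ for small $t$, which gives (H2). Finally, (H3) follows from finite volume exactly as in Section 3. This contradicts Proposition 2. $\square$
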